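# Colorings of the nonzero rationals that avoid $x_1+2x_2+\dots+2^{n-2}x_{n-1}=2^{n-1}x_n$

## 1. Valuations, colorings, and the equation

Throughout, $n\ge 3$ is an integer.

**Definition (2-adic valuation).** Every nonzero rational $x$ can be written as $x=2^a\,u/w$ with $a\in\mathbb Z$ and $u,w$ odd integers. The exponent $a$ is determined by $x$, and we write $v_2(x)=a$. For example $v_2(12)=2$, $v_2(-5)=0$, $v_2(3/8)=-3$. We have $v_2(xy)=v_2(x)+v_2(y)$. The valuations $v_3,v_5$ are defined in the same way.

**Fact (distinct valuations).** If $t_1,\dots,t_k$ ($k\ge1$) are nonzero rationals whose 2-adic valuations are pairwise distinct, then $t_1+\dots+t_k\ne 0$. Indeed, divide the sum by $2^a$, where $a$ is the smallest valuation. Exactly one term now has valuation $0$ and the others have positive valuation. Over a common odd denominator, exactly one numerator is odd, so the sum of the numerators is odd and in particular not zero. For example, $3+\frac12+4$ has valuations $0,-1,2$; after multiplication by $2$ it becomes $6+1+8$, which is odd.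

**The equation.** We number the variables from $0$, so that the index equals the exponent of $2$:
$$y_0+2y_1+4y_2+\dots+2^{n-2}y_{n-2}=2^{n-1}y_{n-1}. \tag{1}$$
Put $\alpha_i=2^i$ for $0\le i\le n-2$ and $\alpha_{n-1}=-2^{n-1}$; then (1) reads $\sum_{i=0}^{n-1}\alpha_iy_i=0$. The variables need not take distinct values. For $n=3$ the equation is $y_0+2y_1=4y_2$, and $(4,4,3)$ is a solution.

**Definition (valid coloring).** Let $D\subseteq\mathbb Q\setminus\{0\}$. A coloring of $D$ with at most $n$ colors is *valid* if (1) has no solution with all $y_i\in D$ and all $y_i$ of the same color. Such a solution is called *monochromatic*.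

Two examples. The coloring $c(x)=v_2(x)\bmod n$ of $\mathbb Q\setminus\{0\}$ is valid: if all $v_2(y_i)$ are congruent modulo $n$, then the valuations $v_2(\alpha_iy_i)=i+v_2(y_i)$ are pairwise distinct modulo $n$, hence distinct, and the sum is not zero by the Fact. On the other hand, for $n=3$ the coloring $v_2(x)\bmod 2$ is not valid, because of $(4,4,3)$: the valuations $2,2,0$ are all even.

Equation (1) is homogeneous: if $(y_i)$ is a solution, so is $(qy_i)$. Hence if $c$ is valid on $\mathbb Q\setminus\{0\}$ and $q\neq0$, then $x\mapsto c(qx)$ is valid on $\mathbb Q\setminus\{0\}$. The same holds on $\mathbb Q_{>0}$ for $q>0$. We use this rescaling all the time.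

**Van der Waerden's theorem.** For all positive integers $r,k$ there is a $W$ such that every coloring of $\{1,\dots,W\}$ with at most $r$ colors has a monochromatic arithmetic progression with $k$ terms and positive difference. For example, when $k=2$ one may take $W=r+1$, by the pigeonhole principle. This theorem is the only deep input to the proof.

## 2. Is $v_2$ modulo $n$ the only valid coloring?

We have one valid $n$-coloring, and we may rename its colors. It depends only on the power of $2$ in $x$, so multiplying by $3$ does not change the color, and multiplying by $2^i$ changes nothing exactly when $n\mid i$. Must every valid $n$-coloring behave this way? The conjecture, which comes from "On Rado's Boundedness Conjecture", says the following.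

**Conjecture.** If $n>2$ is an integer and $c:\mathbb Q\setminus\{0\}\to\{1,\dots,n\}$ has no monochromatic solution of $x_1+2x_2+\dots+2^{n-2}x_{n-1}=2^{n-1}x_n$, then for all integers $i,j$ and all nonzero rational $q$ we have $c(q)=c(2^i3^jq)$ if and only if $i$ is a multiple of $n$.

The conjecture is true, and more holds: up to renaming the colors there is no other valid coloring.

**Theorem 1.** Let $c:\mathbb Q_{>0}\to\{1,\dots,n\}$ be valid. Then there is a bijection $\pi:\mathbb Z/n\to\{1,\dots,n\}$ with $c(x)=\pi(v_2(x)\bmod n)$ for all $x\in\mathbb Q_{>0}$.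

**Corollary 2.** The conjecture holds.

*Proof of Corollary 2 from Theorem 1.* Let $c$ be valid on $\mathbb Q\setminus\{0\}$ and $q\ne0$. The coloring $x\mapsto c(qx)$ of $\mathbb Q_{>0}$ is valid, so Theorem 1 gives a bijection $\pi$ with $c(qx)=\pi(v_2(x)\bmod n)$. Taking $x=2^i3^j$ and $x=1$ gives $c(2^i3^jq)=\pi(i\bmod n)$ and $c(q)=\pi(0)$. These are equal if and only if $n\mid i$. $\square$

**Theorem 3.** A coloring $c:\mathbb Q\setminus\{0\}\to\{1,\dots,n\}$ is valid if and only if $c(x)=\pi(v_2(x)\bmod n)$ for some bijection $\pi:\mathbb Z/n\to\{1,\dots,n\}$.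

The hypothesis $n>2$ is needed. For $n=2$ the equation is $x_1=2x_2$, and $c(q)=v_2(q)+v_3(q)\bmod 2$ is valid because $c(2x)=c(x)+1$. But $c(3)\neq c(1)$.

## 3. Two-valued solutions, and three variables by hand

The simplest way to use validity is to plug in solutions of (1) that take few values. A constant is never a solution, since $2^{n-1}-1\ne2^{n-1}$. Consider solutions with two values: $y_i=u$ for $i$ in a nonempty set $P\subseteq\{0,\dots,n-2\}$, and $y_i=v$ for all other $i$, including $i=n-1$. With $s=\sum_{i\in P}2^i$, equation (1) becomes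
$$su+(2^{n-1}-1-s)v=2^{n-1}v,\qquad\text{that is}\qquad su=(s+1)v .$$
By binary expansion, $s$ takes every value $1,\dots,2^{n-1}-1$. So the two-valued solutions say precisely that
$$c(sx)\ne c((s+1)x)\qquad\text{for all }x\text{ and all }1\le s\le 2^{n-1}-1. \tag{2}$$

For $n=3$ this reads: two numbers with ratio $2$, $3/2$ or $4/3$ have different colors. This already proves the conjecture for $n=3$.

First, $c(3x)=c(x)$. The numbers $x,\ \frac32x,\ 2x$ have pairwise ratios $\frac32,\frac43,2$, so they have three different colors. The numbers $\frac32x,\ 2x,\ 3x$ have pairwise ratios $\frac43,\frac32,2$, so they also have three different colors. There are only three colors, so both $x$ and $3x$ have the one color that is not used by $\frac32x$ and $2x$.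

Next, the powers of $2$. By the first of these facts with $2x$ for $x$, the numbers $2x,3x,4x$ have three different colors. As $c(3x)=c(x)$, the numbers $x,2x,4x$ have three different colors. The same with $2x$ for $x$ shows that $2x,4x,8x$ have three different colors, so $c(8x)=c(x)$. Hence $c(2^i3^jq)=c(q)$ when $3\mid i$; otherwise $c(2^i3^jq)$ is $c(2q)$ or $c(4q)$, and both differ from $c(q)$.

This does not yet prove Theorem 1 for $n=3$, because (2) says nothing about the prime $5$: the coloring $v_2+v_5\bmod 3$ satisfies (2), with values $1,-1,2$ at the ratios $2,\frac32,\frac43$. It is not valid, but one needs a three-valued solution to see this: $20+2\cdot 8=4\cdot 9$, and $20,8,9$ all have color $0$.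

## 4. Four variables: a coloring that passes every two-valued test

For $n=4$ the natural first approach is to repeat this argument with the ratios in (2), which are now $2,\frac32,\frac43,\frac54,\frac65,\frac76,\frac87$. That cannot succeed. Consider
$$f(x)=2v_2(x)+v_3(x)+v_5(x)\bmod 4 .$$
Its values at the seven ratios are, in order, $2,3,3,1,2,1,2$, none of them $0$. As $f$ is additive on products, $f$ satisfies (2). But $f(4)=f(1)=0$, so $f$ violates the conclusion of the conjecture. The two-valued solutions are therefore too weak when $n=4$. Of course $f$ is not valid: $4+2\cdot 4+4\cdot 11=8\cdot 7$, where $4$, $11$ and $7$ all have color $0$. But it is not clear which solutions with more values to choose, in a way that works for every coloring and every $n$.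

What we miss is the information $c(x)\ne c(4x)$. It would come from (1) for $n=4$ if we could set $y_0=y_2=0$: what remains is $2y_1=8y_3$. Zero is not allowed. The plan has three parts.

* Find out what follows if we *may* delete terms from (1). The answer is everything we want (Section 5).
* Show that deletion can be simulated at a suitable small scale: fill the deleted positions with small numbers and correct the error in one other position (Section 6). This gives the theorem only on a finite window $\{1/N,2/N,\dots,M_0/N\}$.
* Spread the information from the window to all of $\mathbb Q_{>0}$, using (1) itself (Sections 7 and 8).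

## 5. Colorings that avoid every sub-equation

**Definition (avoiding sub-equations).** Let $D\subseteq\mathbb Q_{>0}$. A coloring $\chi:D\to\{1,\dots,n\}$ *satisfies $(\dagger)$ on $D$* if there are no set $S\subseteq\{0,\dots,n-1\}$ with $|S|\ge2$ and no $\rho_i\in D$ ($i\in S$), all of one $\chi$-color, with
$$\sum_{i\in S}\alpha_i\rho_i=0. \tag{3}$$

For $n=3$, the sub-equations that have positive solutions are $\rho_0=4\rho_2$, $2\rho_1=4\rho_2$ and the full equation; $S=\{0,1\}$ has none, since both coefficients are positive. By the Fact, $v_2\bmod n$ satisfies $(\dagger)$. The coloring $f$ of Section 4 does not: take $S=\{1,3\}$, $\rho_1=4$, $\rho_3=1$.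

**Lemma 4.** If $\chi$ satisfies $(\dagger)$ on $\mathbb Q_{>0}$, then $\chi(x)=\pi(v_2(x)\bmod n)$ for some bijection $\pi:\mathbb Z/n\to\{1,\dots,n\}$.

*Proof.*

**Step 1: powers of $2$ behave as expected.** Let $1\le h\le n-1$ and use $S=\{i,n-1\}$ with $i=n-1-h$. Equation (3) is $2^i\rho_i=2^{n-1}\rho_{n-1}$, that is, $\rho_i=2^h\rho_{n-1}$. So
$$\chi(\rho)\ne\chi(2^h\rho)\qquad(\rho\in\mathbb Q_{>0},\ 1\le h\le n-1).$$
Hence $\rho,2\rho,\dots,2^{n-1}\rho$ have $n$ distinct colors, so all colors occur among them. The same holds for $2\rho,\dots,2^n\rho$. The two lists share $2\rho,\dots,2^{n-1}\rho$, so $\chi(2^n\rho)=\chi(\rho)$.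

Let $A$ be any color class. Then $A\ne\emptyset$ and $2^nA=A$. For each $x$, the $n$ numbers $2^{-k}x$ ($0\le k\le n-1$) have all $n$ colors, once each, so exactly one of them lies in $A$. In other words, $\mathbb Q_{>0}$ is the disjoint union of $A,2A,\dots,2^{n-1}A$. In particular, every $x$ can be written uniquely as $x=2^kb$ with $b\in A$ and $0\le k\le n-1$. What remains is to show that odd factors do not change $k$.

**Step 2: the special role of the index $n-1$ disappears.** We claim: if $T\subseteq\{0,\dots,n-1\}$, $|T|\ge2$, $t\in T$ and $a_i\in A$ for $i\in T$, then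
$$2^ta_t\ne\sum_{i\in T\setminus\{t\}}2^ia_i. \tag{4}$$
For $t=n-1$ this is just $(\dagger)$. In general, suppose equality holds and multiply by $2^{n-1-t}$. For $i\in T$ let $i'\in\{0,\dots,n-1\}$ be the residue of $i+n-1-t$ modulo $n$. The map $i\mapsto i'$ is injective, $t'=n-1$, and so $i'\le n-2$ for $i\ne t$. Since $2^nA=A$, we have $2^{i+n-1-t}a_i=2^{i'}a'_{i'}$ with $a'_{i'}\in A$. Therefore $2^{n-1}a'_{n-1}=\sum_{i\in T\setminus\{t\}}2^{i'}a'_{i'}$, which is a solution of (3) with all entries in $A$. This contradicts $(\dagger)$.

**Step 3: if $a\in A$ and $m\ge1$ is odd, then $ma\in A$.** The case $m=1$ is clear.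

Let $m=3$, and write $3a=2^kb$ with $b\in A$, $0\le k\le n-1$. Look at $2^kb=a+2a$. If $k\notin\{0,1\}$, this contradicts (4) with $T=\{k,0,1\}$ and $t=k$. So $k\in\{0,1\}$. Look next at $4a=a+2^kb$. If $k\notin\{0,2\}$, this contradicts (4) with $T=\{0,2,k\}$ and $t=2$; here we use $2\le n-1$. So $k\in\{0,2\}$. Together $k=0$, and $3a=b\in A$.

Let $m\ge5$ and suppose the claim holds for smaller odd numbers, so $(m-2)a,(m-4)a\in A$. Write $ma=2^kb$ with $b\in A$ and $0\le k\le n-1$. From $2^kb=(m-2)a+2a$ and (4) with $T=\{k,0,1\}$, $t=k$, we get $k\in\{0,1\}$. From $2^kb=(m-4)a+4a$ and (4) with $T=\{k,0,2\}$, $t=k$, we get $k\in\{0,2\}$. So $k=0$ and $ma\in A$.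

**Step 4: division by odd numbers, and conclusion.** Let $a\in A$ and $m$ odd and positive, and write $a/m=2^kb$ with $b\in A$, $0\le k\le n-1$. Then $2^{-k}a=mb\in A$ by Step 3. So $a\in A\cap2^kA$, and disjointness gives $k=0$. Hence $a/m\in A$.

Every $u\in\mathbb Q_{>0}$ with $v_2(u)=0$ is a quotient of odd positive integers, so $uA\subseteq A$. The same holds for $u^{-1}$, so $uA=A$. This holds for every color class $A$. Together with $2^nA=A$ it shows that $\chi(x)$ depends only on $v_2(x)\bmod n$, and by Step 1 distinct residues have distinct colors. So $\chi=\pi\circ(v_2\bmod n)$ with $\pi$ an injection between sets of size $n$. $\square$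

We shall only be able to arrange $(\dagger)$ on finite sets, so we need a finite version.

**Lemma 5.** For every $M_0\ge2^{n-1}$ there is a finite set $F_0\subset\mathbb Q_{>0}$ containing $\{1,\dots,M_0\}$ such that for every $\chi:F_0\to\{1,\dots,n\}$ that satisfies $(\dagger)$ on $F_0$ there is a bijection $\pi$ with $\chi(m)=\pi(v_2(m)\bmod n)$ for all integers $1\le m\le M_0$.

*Proof.* Let $\{1,\dots,M_0\}\subseteq F_1\subseteq F_2\subseteq\cdots$ be finite sets whose union is $\mathbb Q_{>0}$. Suppose that no $F_j$ has the required property. Then for each $j$ there is a $\chi_j$ that satisfies $(\dagger)$ on $F_j$ but is not of the form $\pi\circ(v_2\bmod n)$ on $\{1,\dots,M_0\}$ for any bijection $\pi$.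

We pass to a limit. Enumerate $\mathbb Q_{>0}=\{x_1,x_2,\dots\}$. For each $k$, the value $\chi_j(x_k)$ is defined for all large $j$. Since there are finitely many colors, we can choose infinite sets of indices $J_1\supseteq J_2\supseteq\cdots$ such that $\chi_j(x_k)$ is defined and is the same color for all $j\in J_k$. Call this color $\chi(x_k)$. Then for all $j\in J_k$ the coloring $\chi_j$ agrees with $\chi$ on $x_1,\dots,x_k$.

The coloring $\chi$ satisfies $(\dagger)$ on $\mathbb Q_{>0}$: a violation involves finitely many points, lying among $x_1,\dots,x_k$ for some $k$, and would be a violation for any $\chi_j$ with $j\in J_k$. By Lemma 4, $\chi=\pi\circ(v_2\bmod n)$ for a bijection $\pi$. For $k$ large, $1,\dots,M_0$ are among $x_1,\dots,x_k$, so for $j\in J_k$ we get $\chi_j(m)=\pi(v_2(m)\bmod n)$ for $1\le m\le M_0$. This contradicts the choice of $\chi_j$. $\square$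

## 6. Simulating deleted terms with a progression and its difference

Here is the simulation in the case that Section 4 asked for: $n=4$, $S=\{1,3\}$, $\rho_1=4$, $\rho_3=1$. For any $b,d$,
$$32d+2\cdot4(b-20d)+4\cdot32d=8b .$$
So $y_0=y_2=4\cdot 8d$, $y_1=4(b-20d)$, $y_3=b$ solves the full equation. Suppose that $b$ and $8d$ have the same color, and that $4(b-20d)$ and $4\cdot8d$ have the same color. Then $c(8d)=c(4\cdot8d)$ is impossible, because the solution would be monochromatic. We have obtained $c(x)\ne c(4x)$ for $x=8d$. What makes this work is an arithmetic progression around $b$ together with a multiple $Qd$ of its difference, all of one color, and this simultaneously for the dilates by each $\rho$ in a finite set. The next lemma provides this.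

**Lemma 6.** For all positive integers $r,\ell,Q$ there is a $T$ such that for every coloring of $\{1,\dots,T\}$ with at most $r$ colors there are positive integers $a,d$ such that
$$a,\ a+d,\ \dots,\ a+\ell d,\ Qd$$
all lie in $\{1,\dots,T\}$ and have the same color.

*Proof.* Fix $\ell,Q$. We use induction on $r$ and write $T(r)$ for the number found. For $r=1$ take $T(1)=\max(\ell+1,Q)$ and $a=d=1$.

Let $r>1$ and $T'=T(r-1)$. By van der Waerden's theorem, choose $W$ such that every coloring of $\{1,\dots,W\}$ with at most $r$ colors has a monochromatic progression with $\ell T'+1$ terms, and put $T(r)=QT'W$. Given a coloring of $\{1,\dots,T(r)\}$, there is in $\{1,\dots,W\}$ a progression $a+\lambda d$, $0\le\lambda\le\ell T'$, all of one color $\kappa$. Clearly $d\le W$. The progression is very long, so it contains progressions of length $\ell+1$ with each of the differences $d,2d,\dots,T'd$. There are two cases.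

Suppose $Qdj$ has color $\kappa$ for some $1\le j\le T'$. Then $a,\ a+jd,\ \dots,\ a+\ell jd$ and $Q(jd)$ all have color $\kappa$, they lie in $\{1,\dots,T(r)\}$, and we are done with $a$ and $jd$.

Otherwise none of $Qd,2Qd,\dots,T'Qd$ has color $\kappa$. These numbers are at most $QWT'=T(r)$, so $x\mapsto\mathrm{color}(Qdx)$ is a coloring of $\{1,\dots,T'\}$ with at most $r-1$ colors. By induction there are $a',d'$ such that $a'+\lambda d'$ ($0\le\lambda\le\ell$) and $Qd'$ all lie in $\{1,\dots,T'\}$ and have one color in this new coloring. Translated back, the numbers $Qda'+\lambda\,Qdd'$ ($0\le\lambda\le\ell$) and $Qd\cdot Qd'=Q\cdot(Qdd')$ have one color. So $Qda'$ and $Qdd'$ work. $\square$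

**Lemma 7 (window).** Let $c:\mathbb Q_{>0}\to\{1,\dots,n\}$ be valid, and let $M_0\ge2^{n-1}$ and $N_0\ge1$ be integers. There are a positive integer $N$ divisible by $N_0$ and a bijection $\pi:\mathbb Z/n\to\{1,\dots,n\}$ with $c(m/N)=\pi(v_2(m)\bmod n)$ for all integers $1\le m\le M_0$.

*Proof.*

**Step 1: find a scale at which progressions are available.** Take $F_0$ from Lemma 5, and put
$$Q=2^{n-1},\qquad p=2^{2n-2},\qquad \ell=2p,\qquad r=n^{|F_0|}.$$
Let $T$ be the number from Lemma 6 for $r,\ell,Q$, and let $L=N_0\,\mathrm{lcm}(1,\dots,T)$. Color $t\in\{1,\dots,T\}$ by the vector $\big(c(\rho t/L)\big)_{\rho\in F_0}$; this uses at most $r$ colors. Lemma 6 gives $a,d$. Put $b=a+pd$, so that the progression consists of the numbers $b+\lambda d$ with $|\lambda|\le p$, all positive. Equality of vectors means that for all $\rho\in F_0$ and all integers $|\lambda|\le p$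
$$c\big(\rho(b+\lambda d)/L\big)=c(\rho Qd/L)=:\chi(\rho). \tag{5}$$

**Step 2: the coloring $\chi$ satisfies $(\dagger)$ on $F_0$.** Suppose $\sum_{i\in S}\alpha_i\rho_i=0$ with $|S|\ge2$, $\rho_i\in F_0$ and all $\chi(\rho_i)=k$. Fix $s\in S$. The deleted coefficients have sum $\sigma=\sum_{i\notin S}\alpha_i$. The positive coefficients add up to $2^{n-1}-1$ and the only negative one is $-2^{n-1}$, so $|\sigma|\le2^{n-1}$. Put $\lambda=-Q\sigma/\alpha_s$. Since $|\alpha_s|=2^s$ divides $Q=2^{n-1}$, this is an integer, and $|\lambda|\le Q|\sigma|\le2^{2n-2}=p$. Define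
$$y_s=\rho_s(b+\lambda d)/L,\qquad y_i=\rho_ib/L\ \ (i\in S\setminus\{s\}),\qquad y_i=\rho_sQd/L\ \ (i\notin S).$$
All of these are positive, and by (5) all have $c$-color $k$. Moreover
$$L\sum_{i=0}^{n-1}\alpha_iy_i=b\sum_{i\in S}\alpha_i\rho_i+\alpha_s\rho_s\lambda d+\sigma\rho_sQd=0-Q\sigma\rho_sd+\sigma\rho_sQd=0 .$$
So $(y_i)$ is a monochromatic solution of (1), which contradicts validity.

**Step 3: read off the window.** By Lemma 5 there is a bijection $\pi$ with $c(mQd/L)=\chi(m)=\pi(v_2(m)\bmod n)$ for $1\le m\le M_0$. Since $Qd\le T$, the number $Qd$ divides $\mathrm{lcm}(1,\dots,T)$. So $Qd/L=1/N$ with $N=N_0\cdot\mathrm{lcm}(1,\dots,T)/(Qd)$, an integer divisible by $N_0$. $\square$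

Why are we not finished? Given $q_1,q_2\in\mathbb Q_{>0}$ we would like to write $q_j=m_j/N$ with $m_j\le M_0$. Lemma 7 with a suitable $N_0$ makes $m_j=Nq_j$ an integer. But $N$ is found *after* $M_0$ is fixed, through van der Waerden's theorem, and nothing prevents $Nq_j$ from being far larger than $M_0$. Enlarging $M_0$ may enlarge $N$ too. So we must leave the window.

## 7. From a finite window to all even integers

After rescaling by $N$ and renaming colors, we have a valid coloring $c$ with $c(m)=v_2(m)\bmod n$ for $m\le M_0$. We want to prove the same for larger integers by induction: if $m$ had a wrong color $k$, we would build a monochromatic solution from $m$ and smaller integers whose color is already known to be $k$.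

For odd integers this induction is blocked. Let $P$ be odd with supposed color $k=n-1$, and consider a solution of (1) with at least one entry $P$ and all other entries positive integers smaller than $P$ with $v_2\equiv n-1\pmod n$. These other entries are divisible by $2^{n-1}$. Let $I=\{i\le n-2:y_i=P\}$. Modulo $2^{n-1}$ we get $P\sum_{i\in I}2^i\equiv0$, and as $P$ is odd and $0\le\sum_{i\in I}2^i<2^{n-1}$, the set $I$ is empty. So $y_{n-1}=P$ and $y_i<P$ for $i\le n-2$, whence $\sum_{i\le n-2}2^iy_i<(2^{n-1}-1)P<2^{n-1}P$. There is no such solution. Fortunately, the even integers are enough, because Lemma 7 lets us prescribe a divisor $N_0$ of $N$. For even integers the induction works.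

**Lemma 8.** Let $M_0=2^{4n}$, and let $c:\mathbb Q_{>0}\to\mathbb Z/n$ be valid with $c(m)=v_2(m)\bmod n$ for all integers $1\le m\le M_0$. Then $c(m)=v_2(m)\bmod n$ for all positive even integers $m$.

*Proof.* We use induction on $m$. For even $m\le M_0$ there is nothing to prove. Let $m>M_0$ be even, and suppose the claim holds for all smaller positive even integers. Call a positive integer $y$ *known* if $y\le M_0$, or if $y$ is even and $y<m$. Then $c(y)=v_2(y)\bmod n$ for every known $y$.

Let $e=v_2(m)\ge1$ and $m'=m/2^e$, which is odd. Suppose that $c(m)=k\not\equiv e$. Let $d\in\{1,\dots,n-1\}$ with $d\equiv k-e\pmod n$, and put $h=n-d\in\{1,\dots,n-1\}$, so that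
$$k\equiv e+d\equiv e-h\pmod n .$$
In each of three cases we find a solution of (1) whose entries are $m$ and known integers with $v_2\equiv k$. It is monochromatic, a contradiction.

**Case (a): $e\ge h+1$. Purpose: $m$ has enough factors $2$ for a two-valued solution.** Let
$$y=(1-2^{-h})m=(2^h-1)2^{e-h}m' .$$
Since $e-h\ge1$, $y$ is even; also $0<y<m$ and $v_2(y)=e-h\equiv k$. So $y$ is known and has color $k$. Put $y_i=m$ for $i<h$ and $y_i=y$ for $h\le i\le n-1$. Then
$$\sum_{i}\alpha_iy_i=(2^h-1)m+(2^{n-1}-2^h)y-2^{n-1}y=(2^h-1)m-2^hy=0 .$$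

If (a) fails, then $e\le h=n-d$, that is, $e+d\le n$.

**Case (b): $e+d\le n$ and $d\le n-2$. Purpose: place $m$ in position $d$, so that $2^dm$ has valuation $e+d\equiv k$, and choose the other entries with valuation exactly $e+d$.** Let
$$\sigma=\sum_{1\le i\le n-2,\ i\ne d}2^i=2^{n-1}-2-2^d ,$$
which is even, with $0\le\sigma<2^{n-1}$. The numbers $2^{n-1}w$ with $w$ odd form a progression with difference $2^n$, so exactly one of them lies in the interval $(m'+\sigma,\ m'+\sigma+2^n]$. Thus there is an odd $w$ with
$$z:=2^{n-1}w-m'-\sigma\in(0,2^n].$$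
Here $w>0$, because $2^{n-1}w=m'+\sigma+z>0$. And $z$ is odd, because $m'$ is odd while $2^{n-1}w$ and $\sigma$ are even. Put
$$y_d=m,\quad y_0=2^{e+d}z,\quad y_i=2^{e+d}\ \ (1\le i\le n-2,\ i\ne d),\quad y_{n-1}=2^{e+d}w .$$
Since $1\le d\le n-2$, this assigns each variable exactly once. As $2^dm=2^{e+d}m'$, dividing (1) by $2^{e+d}$ gives $m'+z+\sigma=2^{n-1}w$, which holds. All entries except $y_d$ have valuation $e+d\equiv k$. They are known:

* $y_0\le2^n\cdot2^n=2^{2n}\le M_0$, and $2^{e+d}\le2^n\le M_0$.
* $y_{n-1}$ is even, since $e+d\ge1$. Using $2^em'=m$ and $\sigma+z<2^{n-1}+2^n<2^{n+1}$,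
$$y_{n-1}=2^{e+d-n+1}(m'+\sigma+z)<2^{d-n+1}\big(m+2^{e+n+1}\big)\le\tfrac12\big(m+2^{2n+1}\big)<m .$$
Here we used $d\le n-2$, then $e\le n$, and at the end $m>2^{4n}\ge2^{2n+1}$.

**Case (c): $d=n-1$ and $e=1$. Purpose: the remaining case, in which $k\equiv e+d=n\equiv0$.** Now $m=2m'$ with $m'>2^{4n-1}$. Position $d=n-1$ is the right-hand side of (1), so we place $m$ in position $0$ instead. The numbers $2^{2n-2}w$ with $w$ odd form a progression with difference $2^{2n-1}$, so there is an odd $w$ with
$$y:=2^{2n-2}w-m'-(2^{n-2}-2)\in(0,2^{2n-1}].$$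
Since $n\ge3$, the number $2^{n-2}-2$ is even and nonnegative. So $w>0$, and $y$ is odd. Put
$$y_0=m,\quad y_1=y,\quad y_i=1\ \ (2\le i\le n-2),\quad y_{n-1}=2^nw .$$
Since $\sum_{i=2}^{n-2}2^i=2^{n-1}-4$, equation (1) reads $2m'+2y+(2^{n-1}-4)=2^{2n-1}w$, which is twice the definition of $y$. The entries other than $y_0$ have valuation $0$ or $n$, so their valuations are congruent to $0\equiv k$. They are known: $1\le M_0$ and $y\le2^{2n-1}\le M_0$, while $y_{n-1}$ is even and
$$y_{n-1}=2^{2-n}\big(m'+2^{n-2}-2+y\big)\le\tfrac12\big(m'+2^{n-2}+2^{2n-1}\big)<m'<m ,$$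
because $2^{2-n}\le\frac12$ and $2^{n-2}+2^{2n-1}<2^{2n}\le2^{4n-1}<m'$.

**The cases are exhaustive.** If (a) fails, then $e+d\le n$. Either $d\le n-2$, which is (b), or $d=n-1$ and then $e\le1$, so $e=1$, which is (c). Hence $c(m)=e\bmod n$, and the induction is complete. $\square$

A numerical example for case (b): let $n=3$, so $M_0=4096$, and let $m=8194=2\cdot4097$, supposed to have color $2$. Then $e=1$, $d=1$, $\sigma=0$, and $4w=4097+z$ gives $w=1025$, $z=3$. The solution is $12+2\cdot8194=4\cdot4100$, with $v_2(12)=v_2(4100)=2$. The entry $4100$ lies outside the window, but it is even and less than $m$, so the induction covers it.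

## 8. All positive rationals

*Proof of Theorem 1.* Let $c$ be valid on $\mathbb Q_{>0}$ and let $q_1,q_2\in\mathbb Q_{>0}$. We compare the colors of these two numbers.

Choose a positive integer $N_0$ such that $N_0q_1$ and $N_0q_2$ are even integers. Lemma 7 with $M_0=2^{4n}$ gives $N$ with $N_0\mid N$ and a bijection $\pi$ with $c(m/N)=\pi(v_2(m)\bmod n)$ for $1\le m\le M_0$. The coloring $x\mapsto\pi^{-1}(c(x/N))$ with values in $\mathbb Z/n$ is valid, by homogeneity, and satisfies the hypothesis of Lemma 8. Therefore
$$c(m/N)=\pi(v_2(m)\bmod n)\qquad\text{for all positive even integers }m .$$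
Both $Nq_1$ and $Nq_2$ are positive even integers, of whatever size. So $c(q_j)=\pi(v_2(N)+v_2(q_j)\bmod n)$ for $j=1,2$, and hence
$$c(q_1)=c(q_2)\iff v_2(q_1)\equiv v_2(q_2)\pmod n . \tag{6}$$
The numbers $N,N_0$ and the bijection $\pi$ depend on the pair $q_1,q_2$, but the statement (6) does not mention them, so it holds for all pairs. By (6), $c(x)$ is a function $\pi_0$ of $v_2(x)\bmod n$, and $\pi_0:\mathbb Z/n\to\{1,\dots,n\}$ is injective, hence bijective. $\square$

With Theorem 1, the proof of Corollary 2 in Section 2 is complete: the conjecture is proved.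

## 9. Negative numbers: the classification on $\mathbb Q\setminus\{0\}$

*Proof of Theorem 3.* If $c=\pi\circ(v_2\bmod n)$ with $\pi$ a bijection, then a monochromatic solution would have all $v_2(y_i)$ congruent modulo $n$, so the $v_2(\alpha_iy_i)$ would be distinct modulo $n$ and $\sum\alpha_iy_i\ne0$ by the Fact. So $c$ is valid.

Conversely, let $c$ be valid on $\mathbb Q\setminus\{0\}$. Apply Theorem 1 to $x\mapsto c(x)$ and to $x\mapsto c(-x)$ on $\mathbb Q_{>0}$. We get bijections $\pi,\pi'$ with $c(q)=\pi(v_2(q)\bmod n)$ and $c(-q)=\pi'(v_2(q)\bmod n)$ for $q>0$. We must show $\pi=\pi'$, and for this we need solutions of (1) with mixed signs.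

Suppose $\pi'\ne\pi$. Then $\pi'(s)\ne\pi(s)$ for some $s$, and with $t=\pi^{-1}(\pi'(s))$ we have $\pi'(s)=\pi(t)$ and $s\not\equiv t$. Let $h\in\{1,\dots,n-1\}$ with $h\equiv s-t\pmod n$. We give a solution of (1) with $y_0=-2^h$ and all other $y_i$ positive with $v_2(y_i)\equiv0\pmod n$.

**If $h\le n-2$:** let $\tau=\sum_{1\le i\le n-2,\ i\ne h}2^i<2^{n-1}$. Take $y_i=2^n$ for $i\notin\{0,h\}$ and $y_h=1+2^{n-h}(2^{n-1}-\tau)$, which is positive and odd. Then
$$-2^h+2^hy_h+2^n\tau=2^n(2^{n-1}-\tau)+2^n\tau=2^{n-1}\cdot2^n .$$
For $n=3$, $h=1$ this is $-2+2\cdot17=4\cdot8$.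

**If $h=n-1$:** take $y_i=2^n$ for $1\le i\le n-2$ and $y_{n-1}=2^n-5$, which is odd, and positive since $n\ge3$. Then
$$-2^{n-1}+2^n(2^{n-1}-2)=2^{n-1}(-1+2^n-4)=2^{n-1}(2^n-5).$$
For $n=3$ this is $-4+2\cdot8=4\cdot3$.

Choose an integer representing $t$ and multiply the solution by $2^t$. The entry $-2^{h+t}$ has color $\pi'(h+t)=\pi'(s)$. The other entries are positive with valuation congruent to $t$, so they have color $\pi(t)=\pi'(s)$. The solution is monochromatic, a contradiction. So $\pi'=\pi$. $\square$

## 10. Vector spaces, $n-1$ colors, and the positive integers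

**Vector spaces over $\mathbb Q$.** Let $W$ be a $\mathbb Q$-vector space and $c$ an $n$-coloring of $W\setminus\{0\}$ with no monochromatic solution of (1) in nonzero vectors. For each $w\ne0$ the coloring $q\mapsto c(qw)$ of $\mathbb Q\setminus\{0\}$ is valid, because a solution $(y_i)$ yields the solution $(y_iw)$. By Theorem 3 there is a bijection $\pi_w$ with $c(qw)=\pi_w(v_2(q)\bmod n)$ for all $q\in\mathbb Q\setminus\{0\}$.

In dimension at least $2$ the $\pi_w$ need not be related. On $\mathbb Q^2$, let $\pi$ be any permutation of $\mathbb Z/n$ and put $c(x_1,x_2)=v_2(x_1)\bmod n$ if $x_1\ne0$, and $c(0,x_2)=\pi(v_2(x_2)\bmod n)$. This is valid. In a monochromatic solution, consider the entries with $x_1\ne0$. Their first coordinates have valuations congruent modulo $n$, so after multiplication by the $\alpha_i$ the valuations are distinct. If there were such entries, the sum of the first coordinates would not be $0$, by the Fact. So there are none, and then the same argument for the second coordinates gives a contradiction.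

**Fewer colors.** By Theorem 1 a valid coloring of $\mathbb Q_{>0}$ uses all $n$ colors, so every $(n-1)$-coloring of $\mathbb Q_{>0}$ has a monochromatic solution of (1). The same holds for the positive integers. Indeed, suppose $g$ is an $(n-1)$-coloring of the positive integers without a monochromatic solution. For each $j\ge1$ let $D_j=\{x\in\mathbb Q_{>0}:j!\,x\in\mathbb Z\}$ and $g_j(x)=g(j!\,x)$ on $D_j$. By homogeneity $g_j$ has no monochromatic solution in $D_j$. The sets $D_j$ increase to $\mathbb Q_{>0}$. As in the proof of Lemma 5, we obtain a coloring of $\mathbb Q_{>0}$ with $n-1$ colors that agrees, on each finite set of points, with $g_j$ for infinitely many $j$. It has no monochromatic solution, a contradiction. This recovers Golowich's theorem (the Fox–Radoičić conjecture) for $n\ge3$.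

**The positive integers do not suffice for Theorem 1.** On the positive integers let $c(1)=n-1$ and $c(m)=v_2(m)\bmod n$ for $m\ge2$. Then $c(1)=c(2^{n-1})$, so $c$ is not a renaming of $v_2\bmod n$. But $c$ is valid. A monochromatic solution must contain an entry $1$, since otherwise the Fact excludes it. So its color is $n-1$, and every entry is either $1$ or divisible by $2^{n-1}$. Let $I=\{i\le n-2:y_i=1\}$. Reducing (1) modulo $2^{n-1}$ gives $\sum_{i\in I}2^i\equiv0$, and since $0\le\sum_{i\in I}2^i<2^{n-1}$, the set $I$ is empty. Hence $y_{n-1}=1$ and $y_i\ge2^{n-1}$ for $i\le n-2$, so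
$$2^{n-1}=\sum_{i\le n-2}2^iy_i\ge2^{n-1}(2^{n-1}-1)>2^{n-1},$$
which is impossible.
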